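# Countable structures presented by automata on infinite trees

## Finite trees hidden in infinite ones

Take labels $a,b$ and consider all maps $t:\{0,1\}^*\to\{a,b\}$, that is, all labellings of the full infinite binary tree. For such a $t$ let $D(t)$ be the set of nodes $u$ such that $t(v)=a$ for every prefix $v$ of $u$, with $u$ counted as a prefix of itself. So $D(t)$ is the connected region of $a$'s around the root. It is empty if $t(\varepsilon)=b$, and it is closed under prefixes. Put
$$s\preceq t\iff D(t)\text{ is infinite or }D(s)\subseteq D(t),\qquad s\approx t\iff s\preceq t\text{ and }t\preceq s .$$

The relation $\preceq$ is transitive. Let $s\preceq t\preceq r$. If $D(r)$ is infinite, then $s\preceq r$. If it is finite, then $D(t)\subseteq D(r)$ is finite, so $D(s)\subseteq D(t)\subseteq D(r)$. Hence $\approx$ is an equivalence relation which $\preceq$ respects. We have $s\approx t$ exactly if $D(s)$ and $D(t)$ are both infinite or $D(s)=D(t)$. So the quotient is the set of finite prefix-closed subsets of $\{0,1\}^*$, ordered by inclusion, with one extra top element. This is a countable structure, although it is described by elements of an uncountable set.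

An automaton that walks down the two trees in parallel can check $s\preceq t$. At the root it guesses which clause it will verify. For "$D(t)$ is infinite" it guesses an infinite branch on which $t$ is always $a$; by König's lemma such a branch exists exactly if $D(t)$ is infinite. For "$D(s)\subseteq D(t)$" it walks into both children as long as it reads $(a,a)$, stops checking below a node where it reads $(b,\cdot)$, and gets stuck if it reads $(a,b)$.

Can the same structure be described by finite trees? Let $f_a,f_b$ be the constant trees. The class of a finite $D$ contains the tree that is $a$ on $D$ and $b$ elsewhere. For $D=\{\varepsilon,0\}$ this tree has $f_b$ as its subtree at each of the nodes $00,01,1$. So it is captured by the finite tree whose inner nodes $\varepsilon,0$ carry $a$ and whose leaves $00,01,1$ carry the symbol "$f_b$". For $D=\emptyset$ we take the single leaf "$f_b$", and for the top element the single leaf "$f_a$". Every class contains a tree which, below a finite part, is made of copies of two fixed trees, so we can code the class by a finite tree with two extra leaf symbols.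

Was this luck? The question of the lecture is whether a countable structure described by automata on infinite trees can always be described by automata on finite trees.

## Presentations, and the three theorems

A finite relational signature consists of relation symbols $R_1,\dots,R_m$ with arities $r_1,\dots,r_m$. "Countable" means finite or countably infinite. Let $\Sigma$ be a finite alphabet.

**Definition (trees and convolution).** A finite $\Sigma$-labelled tree is a pair $(D,\lambda)$ with $D\subseteq\{0,1\}^*$ finite, nonempty and prefix-closed, and $\lambda:D\to\Sigma$. An infinite $\Sigma$-labelled tree is a map $\{0,1\}^*\to\Sigma$. The convolution $t_1\otimes\dots\otimes t_k$ has as domain the union of the domains. Its label at $u$ is $(a_1,\dots,a_k)$, where $a_j$ is the label of $t_j$ at $u$, or a fresh blank symbol if $u$ is outside the domain of $t_j$. A relation on trees is recognized by a tree automaton if the set of convolutions of its tuples is.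

For example, let $t_1,t_2$ have domains $\{\varepsilon,0\}$ and $\{\varepsilon,1\}$, all labels being $a$. Then $t_1\otimes t_2$ has domain $\{\varepsilon,0,1\}$, with $(a,a)$ at $\varepsilon$, $(a,\text{blank})$ at $0$ and $(\text{blank},a)$ at $1$. For infinite trees no blanks occur.

**Definition (presentations).** A finite-tree-automatic presentation of $\mathfrak A=(A,R_1,\dots,R_m)$ consists of a finite alphabet $\Sigma$ and automata on finite trees recognizing a set $L$ of finite $\Sigma$-labelled trees, a binary relation $\approx$ on $L$, and an $r_i$-ary relation $R_i^L$ on $L$ for each $i$. Here $\approx$ must be an equivalence relation and a congruence for the $R_i^L$, and we require $\mathfrak A\cong(L,R_1^L,\dots,R_m^L)/{\approx}$. It is injective if $\approx$ is equality. An infinite-tree-automatic presentation is defined in the same way, with $L$ a set of infinite trees and with Rabin or Muller automata on infinite trees. The classes of structures, of any finite relational signature, with such presentations (not necessarily injective) are called $T$-$\mathrm{AutStr}$ and $\omega T$-$\mathrm{AutStr}$.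

The classes $S$-$\mathrm{AutStr}$ and $\omega S$-$\mathrm{AutStr}$ are the analogues for finite words with synchronous finite automata (with padding) and for $\omega$-words with synchronous Büchi automata.

The problem comes from the survey "Automata-based presentations of infinite structures", http://www.cs.ox.ac.uk/people/vince.barany/BGRsurvey.pdf. We take three facts as known: $T$-$\mathrm{AutStr}\subseteq\omega T$-$\mathrm{AutStr}$; the countable structures in $\omega S$-$\mathrm{AutStr}$ are precisely those in $S$-$\mathrm{AutStr}$; and, given a (not necessarily injective) automatic presentation of some $\mathfrak A\in\omega S$-$\mathrm{AutStr}$, it is decidable whether $\mathfrak A$ is countable, and if it is, an automatic presentation over finite words can be constructed. The last fact is needed only in the final section, for decidability.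

Let $\mathcal T$ be the set of all infinite $\Sigma$-labelled trees; from now on "tree" means infinite tree unless we say otherwise. For a node $u$ let $t|_u$ be the subtree of $t$ at $u$, that is, $t|_u(x)=t(ux)$. A tree is *regular* if it has finitely many distinct subtrees. A set of trees is *subtree-closed* if it contains every subtree of its members.

**Definition ($\mathrm{Fin}(F)$).** For a finite subtree-closed set $F$ of regular trees, $\mathrm{Fin}(F)$ is the set of trees $t$ for which there is a finite maximal antichain $U\subseteq\{0,1\}^*$ with $t|_u\in F$ for all $u\in U$.

In the opening example $F=\{f_a,f_b\}$, and for $D=\{\varepsilon,0\}$ we used $U=\{00,01,1\}$.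

**Theorem A.** Let $E$ be an equivalence relation on $\mathcal T$ recognized by a tree automaton. If $E$ has fewer than $2^{\aleph_0}$ classes, then there is a finite subtree-closed set $F$ of regular trees such that every tree is $E$-equivalent to a tree in $\mathrm{Fin}(F)$.

**Theorem B.** Every countable structure in $\omega T$-$\mathrm{AutStr}$ is in $T$-$\mathrm{AutStr}$.

So the answer is yes. Structures in $T$-$\mathrm{AutStr}$ are countable, so with the known inclusion $T$-$\mathrm{AutStr}$ consists exactly of the countable members of $\omega T$-$\mathrm{AutStr}$.

**Theorem C.** For an infinite-tree-automatic presentation with domain $L$ and equivalence $\approx$, the following are equivalent: (i) $L/{\approx}$ is countable; (ii) $|L/{\approx}|<2^{\aleph_0}$; (iii) there is a finite subtree-closed set $F$ of regular trees such that every $\approx$-class meets $\mathrm{Fin}(F)$. Hence every structure in $\omega T$-$\mathrm{AutStr}$ is countable or of size $2^{\aleph_0}$, and if it is countable, every $\approx$-class contains a regular tree and is a regular language. It is decidable from the presentation whether the structure is countable, and if so a finite-tree-automatic presentation can be computed.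

**Textbook facts used.** Rabin and Muller automata are equivalent to nondeterministic *parity* automata. Such an automaton has finitely many states, each with a priority in $\mathbb N$, an initial state, and transitions $(q,a,q',q'')$: in state $q$ at a node labelled $a$, send $q'$ to the left child and $q''$ to the right child. A run is a labelling of the nodes by states that respects the transitions. An infinite path of a run is accepting if the largest priority occurring infinitely often on it is even, and a run is accepting if all its infinite paths are. Regular languages of infinite trees are effectively closed under Boolean operations and projection; their emptiness is decidable; and a nonempty one contains a computable regular tree (Rabin). The $\omega$-regular word languages are effectively closed under Boolean operations, are Borel, and contain an ultimately periodic word if nonempty (Büchi). We also use the Baire category theorem and two facts from Kechris, *Classical Descriptive Set Theory*, 8.41 and 19.1. The Kuratowski–Ulam theorem says that a subset of a product of two second countable Baire spaces that has the Baire property and all of whose sections are meager is meager. Mycielski's theorem says that if $R$ is a meager binary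 relation on a nonempty perfect Polish space, then there is a Cantor set whose distinct points are pairwise not $R$-related.

## The set $\mathrm{Fin}(F)$, and why regular representatives are not enough

The natural first attempt on Theorem B is to choose a regular tree in each class, since a regular tree is a finite object. Two things are missing. First, we do not know yet that every class contains a regular tree. Second, even if we knew, a finite-tree code in the style of the opening example needs *one* finite stock $F$ of tails for all classes, and regular trees do not provide it. For $n\ge1$ let $t_n$ have label $b$ exactly at the nodes $0^{kn}$, $k\ge0$, and $a$ elsewhere. Each $t_n$ is regular. If $t_n\in\mathrm{Fin}(F)$, then the branch $0^\omega$ meets the antichain, so $t_n|_{0^m}\in F$ for some $m$. The $b$'s on the leftmost branch of this subtree occur with gap exactly $n$, so these subtrees differ for different $n$. Hence a finite $F$ serves only finitely many $n$. Theorem A says in effect that a regular $E$ that really needs infinitely many kinds of tails has $2^{\aleph_0}$ classes.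

We record four facts about $\mathrm{Fin}(F)$.

**(F1)** *Let $U$ be a finite maximal antichain and $D_U$ the set of prefixes of its elements. The leaves of $D_U$ are exactly the elements of $U$, and every other node of $D_U$ has two children in $D_U$.* An element of $U$ has no child in $D_U$, since otherwise it would be a proper prefix of another element of $U$. Let $v$ be a proper prefix of $u\in U$ and $d\in\{0,1\}$. By maximality $vd$ is comparable with some $u'\in U$. Here $u'$ is not a prefix of $v$, since then it would be a proper prefix of $u$. So $vd$ is a prefix of $u'$, and $vd\in D_U$.

**(F2)** *$\mathrm{Fin}(F)$ is countable.* A member is determined by a finite maximal antichain $U$, a map $U\to F$, and the labels at the finitely many proper prefixes of elements of $U$.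

**(F3)** *Every member of $\mathrm{Fin}(F)$ is regular.* Its subtrees are those at the finitely many proper prefixes of elements of $U$, and elements of $F$.

**(F4)** *$\mathrm{Fin}(F)$ is effectively regular.* Use states $\mathsf s$ (initial, priority $1$) and $f\in F$ (priority $0$). From $f$, reading the root label of $f$, go to $(f|_0,f|_1)$. From $\mathsf s$, reading $c$, go either to $(\mathsf s,\mathsf s)$ or, for some $f\in F$ with root label $c$, to $(f|_0,f|_1)$. In an accepting run no infinite path stays in $\mathsf s$, so by König's lemma finitely many nodes are in state $\mathsf s$. Those without a child in state $\mathsf s$ form a finite maximal antichain, because each $\mathsf s$-node has either two or no $\mathsf s$-children, and the subtrees there are in $F$. Conversely, given $U$, put $\mathsf s$ on $D_U$ and continue below each $u\in U$ as prescribed by $t|_u\in F$.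

## Codes: from Theorem A to Theorem B

Before Theorem A we show that it is all we need.

**Step 1: reduce to an equivalence on all trees.** Let $(L,\approx,R_1^L,\dots,R_m^L)$ be an infinite-tree-automatic presentation of a countable $\mathfrak A$. Define $s\,E\,t$ iff ($s,t\in L$ and $s\approx t$) or $s,t\notin L$. This is a regular equivalence relation on $\mathcal T$ with countably many classes. Take $F$ from Theorem A. Every $t\in L$ is $E$-equivalent to some $s\in\mathrm{Fin}(F)$; then $s\in L$ and $s\approx t$. So with $L'=L\cap\mathrm{Fin}(F)$ every $\approx$-class meets $L'$, and
$$\mathfrak A\cong(L',R_1^L{\restriction}L',\dots,R_m^L{\restriction}L')/{\approx}.\tag{1}$$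

**Step 2: name the trees of $\mathrm{Fin}(F)$ by finite trees.** A *code* is a finite tree $c$ in which every node has $0$ or $2$ children, internal nodes are labelled in $\Sigma$, and leaves are labelled by elements of the finite set $F$, used as symbols disjoint from $\Sigma$. Let $\mathrm{dec}(c)\in\mathrm{Fin}(F)$ be obtained by substituting at each leaf the tree in its label. The set of codes is recognizable. By (F1), $\mathrm{dec}$ maps the codes onto $\mathrm{Fin}(F)$: given $t$ and $U$, take the domain $D_U$, label proper prefixes as in $t$, and label $u\in U$ by $t|_u$.

**Step 3: pull regular relations back to codes.** *Claim: if a $k$-ary relation $R$ on infinite trees is recognized by a parity automaton $\mathcal B$, then $R_{\mathrm{fin}}=\{(c_1,\dots,c_k)\text{ codes}:(\mathrm{dec}(c_1),\dots,\mathrm{dec}(c_k))\in R\}$ is recognized by a finite-tree automaton.* The codes have different shapes, so at some nodes one component has already reached a leaf while others go on. The automaton must remember which tree of $F$ the finished component is running through. Working bottom-up it does not know this yet, so it computes the answer for all possibilities.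

The automaton checks that all components are codes; assume this. Let $D_j$ be the domain of $c_j$ and $D=\bigcup_jD_j$. Every node of $D$ has $0$ or $2$ children in $D$. For $u\in D$ let $\mathrm{Bl}(u)=\{j:u\notin D_j\}$, which is readable from the label at $u$. For $g:\mathrm{Bl}(u)\to F$ let $\theta_u(g)$ be the set of states from which $\mathcal B$ accepts the convolution of $(y_1,\dots,y_k)$, where $y_j=g(j)$ for $j\in\mathrm{Bl}(u)$ and $y_j=\mathrm{dec}(c_j)|_u$ otherwise. The function $\theta_u$ ranges over a finite set. We compute it deterministically bottom-up.

If $u$ is a leaf of $D$, then it is a leaf of every $D_j$ containing it. So all $y_j$ are in $F$, given by the leaf labels or by $g$, and $\theta_u(g)$ is one of finitely many constants.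

If $u$ is internal in $D$, let $a_j$ be the label of $c_j$ at $u$ if $u$ is internal in $D_j$, and the root label of $y_j\in F$ if $u$ is a leaf of $D_j$ or $j\in\mathrm{Bl}(u)$. For $d\in\{0,1\}$ we have $\mathrm{Bl}(ud)=\{j:u\text{ is not internal in }D_j\}$. Put $g_d(j)=y_j|_d$ for $j\in\mathrm{Bl}(ud)$; this is in $F$ because $F$ is subtree-closed. Then $\theta_u(g)$ is the set of $q$ such that $\mathcal B$ has a transition $(q,(a_1,\dots,a_k),q',q'')$ with $q'\in\theta_{u0}(g_0)$ and $q''\in\theta_{u1}(g_1)$.

At the root no component is blank. Accept iff the initial state of $\mathcal B$ is in $\theta_\varepsilon(\emptyset)$, where $\emptyset$ is the empty map. This proves the claim.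

**Step 4: assemble.** Apply the claim to $L$, $\approx$ and $R_1^L,\dots,R_m^L$. The pulled-back relation $\approx_{\mathrm{fin}}$ on $L_{\mathrm{fin}}$ is an equivalence relation and a congruence, and $\mathrm{dec}$ maps $L_{\mathrm{fin}}$ onto $L'$. So $\mathrm{dec}$ induces an isomorphism from $(L_{\mathrm{fin}},R_{1,\mathrm{fin}},\dots,R_{m,\mathrm{fin}})/{\approx_{\mathrm{fin}}}$ onto the right-hand side of (1). This is a finite-tree-automatic presentation of $\mathfrak A$, and Theorem B follows from Theorem A. $\square$

## Types of pairs of trees and of contexts

The rest of the lecture, except the last section, proves Theorem A. Let $E$ be a regular equivalence relation on $\mathcal T$. Fix a nondeterministic parity automaton $\mathcal A$ over $\Sigma\times\Sigma$ recognizing $E$, with states $Q$, initial state $q_0$, and priorities in a finite set $\mathrm{Pr}\subseteq\mathbb N$ with $0\in\mathrm{Pr}$.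

**Definition (contexts).** A *context* $C$ with hole $w\in\{0,1\}^*$ is a labelling of all nodes that do not extend $w$ (where $w$ extends itself). $C[t]$ is the tree obtained by putting $t$ at $w$, and $CD$ is the composition, with hole $w_Cw_D$. For contexts with nonempty holes, $C_0C_1C_2\cdots$ is the limit tree, and $C^\omega=CCC\cdots$. For a tree $t$ and a node $u$, $t^u$ is the context obtained by deleting $t|_u$, so $t=t^u[t|_u]$. A context is *regular* if all subtrees hanging off the path to its hole are regular.

For example, let $C$ have hole $0$, root label $b$, and the constant tree $f_a$ at node $1$. Then $C^\omega$ has $b$ exactly on the branch $0^\omega$. With $D$ like $C$ but with root label $a$, the tree $t_n$ above is $(CD^{n-1})^\omega$. If $C$ and $D$ are regular contexts, so is $CD$; and $C[t]$ is regular if $C$ and $t$ are. If $C$ is regular with nonempty hole, then $C^\omega$ is regular: on the branch through the holes the subtrees repeat periodically, and off it they are subtrees of the finitely many regular trees that hang off the path in $C$.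

**Definition (types).** For trees $s,t$ let $\mathrm{tp}(s,t)=\{q\in Q:\mathcal A\text{ accepts }s\otimes t\text{ from }q\}$; so $s\,E\,t\iff q_0\in\mathrm{tp}(s,t)$. For contexts $C,C'$ *with the same hole* $w$, let $\tau(C,C')\subseteq Q\times\mathrm{Pr}\times Q$ be the set of $(q,c,q')$ such that there is a run of $\mathcal A$ on $C\otimes C'$ from $q$, reaching $q'$ at $w$, in which every infinite path avoiding $w$ is accepting and $c$ is the maximal priority at the proper prefixes of $w$ ($c=0$ if $w=\varepsilon$).

Let $S$ be the power set of $Q\times\mathrm{Pr}\times Q$, with the product
$$ss'=\{(q,\max(c,c'),q''):\exists q'\ (q,c,q')\in s,\ (q',c',q'')\in s'\}.$$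
It is associative, since both bracketings of a triple product describe chains of three triples with the maximum of the three priorities. The identity is $\{(q,0,q):q\in Q\}$. So $S$ is a finite monoid. It acts on $2^Q$ by $s\cdot P=\{q:\exists (q,c,q')\in s,\ q'\in P\}$, and $(ss')\cdot P=s\cdot(s'\cdot P)$. For $s_0,s_1,\dots\in S$ let
$$\pi(s_0,s_1,\dots)=\{p_0:\ \exists\,(p_k,c_k,p_{k+1})\in s_k\ (k\ge 0)\text{ with }\limsup_k c_k\text{ even}\}.$$
Prefixing one term does not change a $\limsup$, so $s_0\cdot\pi(s_1,s_2,\dots)=\pi(s_0,s_1,\dots)$. Also, $\pi$ is unchanged when consecutive factors are grouped into nonempty finite products: a triple of a product is a chain of triples with the maximal priority, and the $\limsup$ of block maxima is the $\limsup$ of the whole sequence.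

Two small examples. If $Q=\{q\}$, $s=\{(q,1,q)\}$ and $s'=\{(q,2,q)\}$, then $\pi(s,s,\dots)=\emptyset$, $\pi(s,s',s,s',\dots)=\{q\}$ and $ss'=s'$. If $E$ is equality, recognized by one state $q$ of priority $0$ that allows exactly the letters $(c,c)$, then $\tau(C,C')=\{(q,0,q)\}$ if $C=C'$ and $\tau(C,C')=\emptyset$ otherwise.

* **(T1)** $\mathrm{tp}(C[s],C'[t])=\tau(C,C')\cdot\mathrm{tp}(s,t)$ if $C,C'$ share a hole.
* **(T2)** $\tau(CD,C'D')=\tau(C,C')\,\tau(D,D')$, where $C,C'$ share a hole and $D,D'$ share a hole.
* **(T3)** If $C_k,C'_k$ have a common hole $w_k\ne\varepsilon$ for each $k$, then $\mathrm{tp}(C_0C_1\cdots,C'_0C'_1\cdots)=\pi(\tau(C_0,C'_0),\tau(C_1,C'_1),\dots)$.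
* **(T4)** In a pair of trees (or of contexts with the same hole), if the pair of subtrees at a node $v$ (incomparable with the hole, in the case of contexts) is replaced by a pair with the same $\mathrm{tp}$, then $\mathrm{tp}$ (respectively $\tau$) of the whole does not change.

**Proofs.** For (T1) and (T2), cut a run at the hole of $C$, or glue two runs there. Acceptance of an infinite path depends only on a tail of it. The proper prefixes of $w_Cw_D$ are the proper prefixes of $w_C$ together with the words $w_Cx$, $x$ a proper prefix of $w_D$, so the maxima combine as in the product. For (T3), cut or glue at the nodes $w_0\cdots w_{k-1}$. The path through all these nodes is divided into nonempty finite blocks with maximal priorities $c_k$, so the largest priority seen infinitely often on it is $\limsup c_k$. Any other infinite path leaves it inside one segment $k$, where it is, up to a finite initial part, a path avoiding the hole of that segment. For (T4), a run has some state $q$ at $v$, and its part below $v$ witnesses that $q$ is in the $\mathrm{tp}$ of the pair at $v$. Replace this part by an accepting run from $q$ on the new pair. The rest of the run, including the path to the hole, is unchanged. The same works in the other direction.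 $\square$

## Replacing tails one after the other

Put $\delta(t)=\mathrm{tp}(t,t)$ and $\delta(C)=\tau(C,C)$. From states other than $q_0$ the automaton need not accept an equivalence relation, so $\delta(t)$ really depends on $t$.

**Definition ($\sim_b$).** For $b\in S$ of the form $b=\delta(B)$ with $B$ a context, let
$$s\sim_b t\iff\delta(s)=\delta(t)\ \text{and}\ q_0\in b\cdot\mathrm{tp}(s,t).$$

By (T1) this says $\delta(s)=\delta(t)$ and $B[s]\,E\,B[t]$. So $\sim_b$ is an equivalence relation, and it depends only on $b$.

Why the clause $\delta(s)=\delta(t)$? We want to replace tails of a tree at several nodes, and one replacement changes the context in which the next takes place. Let $E$ have two classes, according to whether at least one of $t(0),t(1)$ is $a$, and let $t(0)=t(1)=a$. Replacing $t|_0$ by $f_b$ keeps the class, and so does replacing $t|_1$ by $f_b$; doing both does not. The extra clause makes sure that the type of the remaining context is preserved.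

**Lemma 1.** Let $F$ be a finite subtree-closed set of regular trees and $t$ a tree. Suppose every infinite path has a prefix $u$ such that $t|_u\sim_{\delta(t^u)}f$ for some $f\in F$. Then $t\,E\,s$ for some $s\in\mathrm{Fin}(F)$.

**Proof.** Call the nodes $u$ in the hypothesis good. The nodes without a good prefix form a prefix-closed set without infinite path, which is finite by König's lemma. So the minimal good nodes form a finite set $\{u_1,\dots,u_k\}$. It is a maximal antichain, since every node lies on an infinite path, and this path contains a minimal good node. Let $f_1,\dots,f_k\in F$ be corresponding trees, and let $s_i$ be $t$ with the subtrees at $u_1,\dots,u_i$ replaced by $f_1,\dots,f_i$. Then $s_0=t$ and $s_k\in\mathrm{Fin}(F)$.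

We show $s_{i-1}\,E\,s_i$. Let $B=(s_{i-1})^{u_i}$. It arises from $t^{u_i}$ by replacing $t|_{u_j}$ by $f_j$ for $j<i$, and $\delta(t|_{u_j})=\delta(f_j)$. So $\delta(B)=\delta(t^{u_i})$ by (T4), applied to the pair $(t^{u_i},t^{u_i})$ successively at the nodes $u_j$. Hence $t|_{u_i}\sim_{\delta(B)}f_i$, which gives $s_{i-1}=B[t|_{u_i}]\;E\;B[f_i]=s_i$. By transitivity $t\,E\,s_k$. $\square$

## If no finite $F$ works: infinitely many inequivalent loops

We now turn the failure of Theorem A into a concrete configuration. Everything will then depend on the following proposition.

**Proposition 2.** Let $B$ be a regular context, $b=\delta(B)$, $e\in S$ with $e^2=e$ and $be=b$. Let $(C_i)_{i\in\mathbb N}$ be regular contexts with nonempty holes $w_i$ and $\delta(C_i)=e$ for all $i$. If the trees $C_i^\omega$ are pairwise $\not\sim_b$, then $E$ has at least $2^{\aleph_0}$ classes.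

We use one fact about the finite monoid $S$: for $n=|S|$ and $s\in S$, the power $s^{n!}$ is idempotent. Among $s^1,\dots,s^{n+1}$ two agree, say $s^k=s^{k+p}$ with $1\le k\le n$ and $1\le p\le n$. Since $n!\ge k$ and $p$ divides $n!$, we get $s^{2\cdot n!}=s^{n!}$.

**Proof of Theorem A from Proposition 2.** Suppose no $F$ as in Theorem A exists. We show that $E$ has at least $2^{\aleph_0}$ classes.

**Step 1: collect trees that escape all earlier tails.** Put $F_0=\emptyset$. Given a finite subtree-closed set $F_i$ of regular trees, the set $N_i=\{t:\text{no }s\in\mathrm{Fin}(F_i)\text{ has }t\,E\,s\}$ is regular, since $\mathrm{Fin}(F_i)$ is by (F4). It is nonempty by assumption. Choose a regular tree $t_i\in N_i$ and let $F_{i+1}=F_i\cup\{\text{subtrees of }t_i\}$.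

**Step 2: find a loop in $t_i$.** By Lemma 1, $t_i$ has an infinite path $p$ such that $t_i|_u\not\sim_{\delta(t_i^u)}f$ for all prefixes $u$ of $p$ and all $f\in F_i$. As $t_i$ is regular and $S$ is finite, there are prefixes $u$ and $uw$ ($w\ne\varepsilon$) of $p$ with $t_i|_u=t_i|_{uw}=:x_i$ and $\delta(t_i^u)=\delta(t_i^{uw})=:b_i$. Put $B_i=t_i^u$ and $C=x_i^{w}$; these are regular contexts. As $x_i|_w=x_i$, we have $x_i=C[x_i]$, hence $x_i=C^\omega$. Also $t_i^{uw}=B_iC$, so $b_i\,\delta(C)=\delta(B_iC)=b_i$ by (T2). Let $C_i=C^{|S|!}$ and $e_i=\delta(C_i)=\delta(C)^{|S|!}$. Then $e_i$ is idempotent, $b_ie_i=b_i$, $x_i=C_i^\omega$, and $x_i\not\sim_{b_i}f$ for all $f\in F_i$.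

**Step 3: make the types constant.** Pass to an infinite set of indices on which $b_i=b$ and $e_i=e$ are constant. For $i<j$ in it, $x_i\in F_{i+1}\subseteq F_j$, hence $x_j\not\sim_b x_i$. With $B$ any one of these $B_i$, Proposition 2 applies. $\square$

## Words of contexts and cancellation

We begin the proof of Proposition 2. The natural plan is to mix the contexts: one infinite word over the indices gives one tree, there are $2^{\aleph_0}$ words, and we hope for many inequivalent trees. We may pass to infinite subsequences, and we may replace any $C_i$ by a power $C_i^k$ ($k\ge1$), since $\delta(C_i^k)=e^k=e$ and $(C_i^k)^\omega=C_i^\omega$.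

For a nonempty finite or an infinite word $X=i_0i_1\cdots$ of indices let $m(X)=C_{i_0}C_{i_1}\cdots$; this is a context or a tree. For infinite $X$, $\delta(m(X))=\pi(e,e,\dots)$ does not depend on $X$. Write $X\sim Y$ for $m(X)\sim_b m(Y)$. Then
$$X\sim Y\iff q_0\in b\cdot\mathrm{tp}(m(X),m(Y))\iff B[m(X)]\,E\,B[m(Y)].\tag{2}$$
In particular, pairwise $\not\sim$ words give pairwise $E$-inequivalent trees. By hypothesis $i^\omega\not\sim j^\omega$ for $i\ne j$. For nonempty finite $v$ we have $\delta(m(v))=e$, so $\mathrm{tp}(m(vX),m(vY))=e\cdot\mathrm{tp}(m(X),m(Y))$ by (T1). As $be=b$,
$$vX\sim vY\iff X\sim Y.\tag{3}$$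

After passing to a subsequence, either all the infinite words $w_i^\omega$ are equal or they are pairwise distinct. In the first case all loops run along one branch, and the plan works as it stands.

## Loops along one branch

Let $w_i^\omega=p$ for all $i$. We need only two of the contexts, $C_1$ and $C_2$.

**Step 1: equal holes and an idempotent mixed type.** Let $N$ be a common multiple of $|w_1|,|w_2|$. Replace $C_i$ by its $(N/|w_i|)$-th power; both holes become the prefix of $p$ of length $N$. Now $\tau(C_1,C_2)$ is defined. Replace both contexts by their $|S|!$-th powers. By (T2) this replaces $\tau(C_1,C_2)$ by its $|S|!$-th power, so $\sigma:=\tau(C_1,C_2)$ satisfies $\sigma^2=\sigma$.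

**Step 2: many comparisons have the same outcome.** Let $X,Y\in\{1,2\}^\omega$ with $X_k\le Y_k$ for all $k$, with $X_k=Y_k$ infinitely often and $X_k<Y_k$ infinitely often. By (T3), $\mathrm{tp}(m(X),m(Y))=\pi(s_0,s_1,\dots)$ with $s_k=e$ if $X_k=Y_k$ and $s_k=\sigma$ if $X_k<Y_k$. Both occur infinitely often. Grouping maximal constant blocks and using $e^2=e$, $\sigma^2=\sigma$, this equals $\rho:=\pi(\sigma,e,\sigma,e,\dots)$ or $\pi(e,\sigma,e,\sigma,\dots)=e\cdot\rho$. As $be=b$, in both cases $X\sim Y\iff q_0\in b\cdot\rho$.

**Step 3: the outcome is "inequivalent".** Suppose $q_0\in b\cdot\rho$. The pair $1^\omega,(21)^\omega$ is of the kind in Step 2: less at even positions, equal at odd ones. So is the pair $(21)^\omega,2^\omega$: equal at even positions, less at odd ones. Hence $1^\omega\sim(21)^\omega\sim2^\omega$, contradicting $1^\omega\not\sim2^\omega$. So $q_0\notin b\cdot\rho$.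

**Step 4: a continuum of pairs of that kind.** Let $\mathbb Q=\{r_0,r_1,\dots\}$. For $\alpha\in\mathbb R$ let $X_\alpha(k)=2$ if $r_k<\alpha$ and $X_\alpha(k)=1$ otherwise. For $\alpha<\beta$ we have $X_\alpha\le X_\beta$ in each position, with strict inequality for the infinitely many $r_k\in[\alpha,\beta)$ and equality for the infinitely many other $r_k$. So $X_\alpha\not\sim X_\beta$. By (2) the trees $B[m(X_\alpha)]$ are pairwise $E$-inequivalent, and $E$ has at least $2^{\aleph_0}$ classes.

As a check, let $E$ be equality and let $C_1,C_2$ have hole $0$, different root labels and the same tree at node $1$. Then $\sigma=\emptyset$ and $\rho=\emptyset$, and Step 4 just says that different words give different trees.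

## Two diverging loops may give only countably many classes

If the loops run along different branches, two of them no longer suffice. Let $\Sigma=\{a,b\}$. Let $C_1$ have hole $0$, root label $a$ and $f_b$ at node $1$. Let $C_2$ have hole $1$, root label $a$ and $f_b$ at node $0$. For $X\in\{1,2\}^\omega$ the tree $m(X)$ has $a$ exactly along one branch, which goes left for each letter $1$ and right for each letter $2$. Let $P_0$ be the set of trees whose $a$-labelled nodes are exactly the prefixes of a branch ending in $0^\omega$, and let
$$s\,E\,t\iff s=t\ \text{ or }\ s,t\notin P_0 .$$
The set $P_0$ is regular: guess the branch, and the point after which it goes only left; the guess must be made after finitely many steps, which is a parity condition. So $E$ is regular. As $P_0$ is countable, $E$ has countably many classes. Now $m(X)\,E\,m(Y)$ holds iff $X=Y$ or neither of $X,Y$ is eventually $1$. This gives $m(1^\omega)\not\mathrel{E}m(2^\omega)$, and the relation has the cancellation property, since putting a common finite word in front changes neither alternative. Still, the mixed trees, like all trees, lie in only countably many classes. (We do not claim the type hypotheses of Proposition 2 for these two contexts. The example shows that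 inequivalence of two loops and cancellation are not enough.)

The previous section does not apply here because $\tau(C_1,C_2)$ does not exist: the holes differ. After the first place where $X$ and $Y$ differ, the remainders of $m(X)$ and $m(Y)$ sit at incomparable nodes. They are never compared with each other; each is compared with a fixed tree. All that is left is information about $X$ alone and about $Y$ alone.

The way out is to use this poverty, together with *infinitely many* contexts. Because little information survives a divergence, at most $K=2^{|Q|}$ classes can contain words starting with $i$ and also words starting with $j\ne i$. On the other hand, if $E$ has fewer than $2^{\aleph_0}$ classes, Baire category forces a generic class, which contains words starting with every letter. Finite memory then lets us thin out the alphabet so that this generic class is lost. The smaller alphabet has a new generic class, and after $K$ rounds there are too many.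

## Loops along different branches

Let now the $w_i^\omega$ be pairwise distinct.

**Preparation: make the holes incomparable.** By compactness, pass to a subsequence with $w_i^\omega\to p$, $w_i^\omega\ne p$ for all $i$, and $\ell_i$, the length of the longest common prefix of $w_i^\omega$ and $p$, strictly increasing. Replace $C_i$ by a power so that $|w_i|>\ell_i$; this does not change $w_i^\omega$. Let $i<j$. At position $\ell_i$, counting from $0$, the word $w_j^\omega$ agrees with $p$, because $\ell_i<\ell_j$, and $w_i^\omega$ does not. This position lies inside both $w_i$ and $w_j$, since $\ell_i<|w_i|$ and $\ell_i<\ell_j<|w_j|$. So the $w_i$ are pairwise incomparable. Let $I_0$ be the infinite index set. For $i\ne j$ let $h_{ij}=C_i|_{w_j}$, the subtree of $C_i$ at the node $w_j$. It is a regular tree, being a subtree of a tree hanging off the path to the hole of $C_i$.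

**(a) Unary types: comparing $m(X)$ with a fixed regular tree is a finite-memory task.** Let $g$ be a regular tree and $X=i_0i_1\cdots\in I_0^\omega$. Put $g_0=g$, $g_{k+1}=g_k|_{w_{i_k}}$. Then $g=g_0^{\,w_{i_0}}g_1^{\,w_{i_1}}\cdots$, and by (T3)
$$\mathrm{tp}(m(X),g)=\pi\big(\tau(C_{i_0},g_0^{\,w_{i_0}}),\tau(C_{i_1},g_1^{\,w_{i_1}}),\dots\big).\tag{4}$$
The $g_k$ range over the finitely many subtrees of $g$. So for finite $J\subseteq I_0$ and $\mathcal P\subseteq2^Q$, the set $\{X\in J^\omega:\mathrm{tp}(m(X),g)\in\mathcal P\}$ is $\omega$-regular. Indeed, for a single $q$ the condition $q\in\mathrm{tp}(m(X),g)$ is checked by a nondeterministic automaton that keeps track of $g_k$, guesses the triples $(p_k,c_k,p_{k+1})$ with $p_0=q$, and uses the $c_k$ for a parity condition; then take a Boolean combination over all $q$. The same holds for $\mathrm{tp}(g,m(X))$.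

**(b) Divergence: after different first letters only unary types matter.** Let $i\ne j$. In the pair $(m(iX),m(jY))=(C_i[m(X)],C_j[m(Y)])$ the subtree pair at $w_i$ is $(m(X),h_{ji})$, and at the incomparable node $w_j$ it is $(h_{ij},m(Y))$. The rest depends only on $i,j$. Let $\Theta_{ij}\subseteq Q^3$ be the set of $(q,q',q'')$ such that on this rest there is a run of $\mathcal A$ from $q$, with state $q'$ at $w_i$ and $q''$ at $w_j$, in which every infinite path avoiding $w_i$ and $w_j$ is accepting. Cutting and gluing runs at $w_i$ and $w_j$ gives
$$\mathrm{tp}(m(iX),m(jY))=\{q:\exists(q,q',q'')\in\Theta_{ij},\ q'\in\mathrm{tp}(m(X),h_{ji}),\ q''\in\mathrm{tp}(h_{ij},m(Y))\}.\tag{5}$$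
So, by (2), whether $iX\sim jY$ depends only on $i,j$, $\mathrm{tp}(m(X),h_{ji})$ and $\mathrm{tp}(h_{ij},m(Y))$.

**(c) The bound.** Let $K=2^{|Q|}$ and $[i]=\{X\in I_0^\omega:X_0=i\}$. *For $i\ne j$, at most $K$ classes of $\sim$ on $I_0^\omega$ meet both $[i]$ and $[j]$.* For each such class choose $iX\sim jY$ in it. Suppose two classes, with choices $(X,Y)$ and $(X',Y')$, satisfy $\mathrm{tp}(m(X),h_{ji})=\mathrm{tp}(m(X'),h_{ji})$. By (b), $iX\sim jY$ implies $iX'\sim jY$, so the two classes coincide. There are only $K$ possible values of $\mathrm{tp}$.

**(d) Comeager classes over finite alphabets.** Let $J\subseteq I_0$ be finite with $|J|\ge2$. We first see that $\sim$ is Borel on $J^\omega\times J^\omega$. Splitting a pair of different words at its first difference, we find by (3) and (b) that $\sim$ on $J^\omega$ is the union of the diagonal and of sets of the form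
$$\{(viX,vjY):X,Y\in J^\omega,\ (\mathrm{tp}(m(X),h_{ji}),\mathrm{tp}(h_{ij},m(Y)))\in\mathcal P_{ij}\}$$
over $v\in J^*$ and $i\ne j$ in $J$. This is a countable union, and each set is Borel by (a).

Suppose all classes of $\sim$ were meager in $J^\omega$. The classes are the sections of $\sim$, so $\sim$ would be meager in $J^\omega\times J^\omega$ by Kuratowski–Ulam. The space $J^\omega$ is nonempty, perfect and Polish, so by Mycielski's theorem there would be $2^{\aleph_0}$ pairwise $\not\sim$ words, and by (2) $E$ would have at least $2^{\aleph_0}$ classes.

*So assume from now on, towards a contradiction, that $E$ has fewer than $2^{\aleph_0}$ classes.* Then some class $\mathcal E$ of $\sim$ on $J^\omega$ is non-meager. It is Borel, being a section of a Borel set, hence comeager in some cylinder $vJ^\omega$. Put $0_J:=\{X\in J^\omega:vX\in\mathcal E\}$. This set is comeager in $J^\omega$, because $X\mapsto vX$ is a homeomorphism onto the cylinder; in particular it is nonempty. By (3) it is a $\sim$-class in $J^\omega$: for $X\in0_J$ and $Y\in J^\omega$ we have $Y\sim X$ iff $vY\sim vX$ iff $vY\in\mathcal E$. Two comeager sets intersect, so $0_J$ is the unique comeager class. It meets $[i]$ for every $i\in J$, since a comeager set meets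 every nonempty open set. Let $\hat0_J$ be the $\sim$-class in $I_0^\omega$ containing $0_J$.

**(e) One generic class for an infinite alphabet.** *For every infinite $I\subseteq I_0$ there is a $\sim$-class $O_I$ in $I_0^\omega$ such that every finite subset of $I$ is contained in a finite $J\subseteq I$, $|J|\ge2$, with $\hat0_J=O_I$.* Fix $i\ne j$ in $I$. The classes $\hat0_J$ with $\{i,j\}\subseteq J\subseteq I$, $J$ finite, all meet $[i]$ and $[j]$. So by (c) there are finitely many of them, $G_1,\dots,G_r$. If none were as required, there would be for each $s$ a finite $J_s\subseteq I$ such that $\hat0_J\ne G_s$ for all finite $J$ with $J_s\subseteq J\subseteq I$, $|J|\ge2$. Then $J=\{i,j\}\cup\bigcup_sJ_s$ satisfies $\hat0_J\notin\{G_1,\dots,G_r\}$, a contradiction.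

In particular $O_I$ meets $I^\omega$. It also meets $[i]$ for every $i\in I$: choose $J\ni i$ with $\hat0_J=O_I$ and recall that $0_J$ meets $[i]$.

Moreover, *there is $X_I\in O_I$ with $m(X_I)$ regular*; we need it to apply (a). Take $i\neq j$ in $I$, a finite $J\subseteq I$ with $\{i,j\}\subseteq J$ and $\hat0_J=O_I$, and some $jY\in0_J$. The set $\{X\in J^\omega:iX\sim jY\}$ is nonempty, because $0_J$ meets $[i]$. By (b), for the fixed $i,j,Y$, membership of $X$ depends only on $\mathrm{tp}(m(X),h_{ji})$, so the set is $\omega$-regular by (a). Hence it contains an ultimately periodic word $uv^\omega$. Put $X_I=iuv^\omega$. Then $X_I\sim jY$, so $X_I\in O_I$, and $m(X_I)=m(iu)[m(v)^\omega]$ is regular.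

**(f) Shrinking the alphabet so that the generic class is lost.** *For every infinite $I\subseteq I_0$ there is an infinite $I'\subseteq I$ with $O_I\cap I'^\omega=\emptyset$.* Let $z=m(X_I)$ and $H$ its finite set of subtrees. For $i\in I$ consider the function $g\mapsto(\tau(C_i,g^{w_i}),g|_{w_i})$ from $H$ to $S\times H$. There are finitely many functions from $H$ to $S\times H$, so on some infinite $I'\subseteq I$ this function does not depend on $i$. By (4), $\mathrm{tp}(m(X),z)$ is then the same for all $X\in I'^\omega$. Since $X\sim X_I\iff q_0\in b\cdot\mathrm{tp}(m(X),z)$, either all $X\in I'^\omega$ satisfy $X\sim X_I$, or none does. The first is impossible, since $i^\omega\not\sim j^\omega$ for distinct $i,j\in I'$.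

**(g) Contradiction.** Using (f), choose infinite $I_0\supseteq I_1\supseteq\dots\supseteq I_K$ with $O_{I_n}\cap I_{n+1}^\omega=\emptyset$ for $n<K$. For $n<n'$ the class $O_{I_{n'}}$ meets $I_{n'}^\omega\subseteq I_{n+1}^\omega$ by (e), so $O_{I_n}\ne O_{I_{n'}}$. Pick $i\ne j$ in $I_K$. All $K+1$ distinct classes $O_{I_0},\dots,O_{I_K}$ meet both $[i]$ and $[j]$ by (e). This contradicts (c). Hence $E$ has at least $2^{\aleph_0}$ classes. This proves Proposition 2, and with it Theorems A and B. $\square$

It is instructive to see that (f) is where automata are indispensable. On $\mathbb N^\omega$ let $X\sim Y$ iff $X=Y$ or neither of $X,Y$ is eventually constant. Then the words $i^\omega$ are pairwise inequivalent and cancellation (3) holds. If $i\ne j$, whether $iX\sim jY$ depends only on one bit about $X$ and one bit about $Y$, and only one class meets both $[i]$ and $[j]$. On each $J^\omega$ with $J$ finite, $|J|\ge2$, there is a comeager class, namely the words that are not eventually constant, because the eventually constant ones are countably many. Yet there are only countably many eventually constant words, hence only countably many classes. What fails is (f): every $I'^\omega$ with $I'$ infinite contains words that are not eventually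 constant. No relation coming from the $C_i$ can behave like this, since a fixed regular tree $z$ reacts to infinitely many of the letters in the same way.

## Countable or continuum, and deciding which

We prove Theorem C. Let $E$ be as in Step 1 of the proof of Theorem B. It has at most one class more than $\approx$ has on $L$.

**The equivalences.** (i)$\Rightarrow$(ii) is trivial. (ii)$\Rightarrow$(iii): $E$ has fewer than $2^{\aleph_0}$ classes, so Theorem A gives $F$; a tree $E$-equivalent to a tree of $L$ is in $L$ and $\approx$-equivalent to it. (iii)$\Rightarrow$(i): $\mathrm{Fin}(F)$ is countable by (F2).

There are at most $2^{\aleph_0}$ trees, so $L/{\approx}$ is countable or of size exactly $2^{\aleph_0}$. In the countable case every class contains some $s\in\mathrm{Fin}(F)$. It is regular by (F3), so the class $\{t:t\approx s\}$ is regular: intersect $\approx$ with the regular condition that the second component is $s$, and project.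

For decidability we run two procedures in parallel. Regular trees and regular contexts are given by finite graphs and finite paths, so they can be enumerated.

**Procedure 1: search for $F$.** Enumerate the finite subtree-closed sets $F$ of regular trees. For each, test whether every $t\in L$ is $\approx$-equivalent to some $s\in\mathrm{Fin}(F)$. This is an emptiness test for a language computed from $F$, since $\mathrm{Fin}(F)$ is effectively regular by (F4). By (i)$\Leftrightarrow$(iii) the procedure succeeds iff $L/{\approx}$ is countable. When it does, the proof of Theorem B effectively yields a finite-tree-automatic presentation. The constants used there at the leaves are computable, because it is decidable whether $\mathcal B$ accepts a given regular tree from a given state.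

**Procedure 2: search for a finite set of loops with uncountably many mixtures.** Compute a parity automaton $\mathcal A$ for $E$. Types are computable. For regular $s,t$ the set $\mathrm{tp}(s,t)$ is found by emptiness tests. For a pair of contexts with hole $d\in\{0,1\}$, $\tau$ consists of the triples $(q,c,q')$, with $c$ the priority of $q$, such that some transition from $q$ on the pair of root labels sends $q'$ to the hole and sends to the other child a state in the $\mathrm{tp}$ of the hanging pair. Longer holes follow by (T2).

Enumerate tuples $(B,(C_i)_{i\in J})$ of regular contexts, with $J$ finite, such that $\delta(C_i)=e=e^2$ for all $i$, $\delta(B)e=\delta(B)$, and the holes of the $C_i$ are nonempty and either all equal or pairwise incomparable. Consider $\sim$ on $J^\omega$, defined by $X\sim Y\iff B[m(X)]\,E\,B[m(Y)]$. It is effectively a synchronous $\omega$-regular relation, as follows.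

If the holes are equal, then by (T1) and (T3) the condition is $q_0\in\delta(B)\cdot\pi\big((\tau(C_{X_k},C_{Y_k}))_k\big)$. An automaton reading the pairs $(X_k,Y_k)$ guesses the triples and checks a parity condition.

If the holes are pairwise incomparable, then (3) and parts (a), (b) above hold, since they use only the conditions imposed on the tuple. An automaton reads the common prefix of $X,Y$ and notes the first difference $(i,j)$; then it checks the condition given by (5), which combines effectively $\omega$-regular conditions on the two remainders by (a). The set $\Theta_{ij}$ is computable, since the part of the pair outside $w_i,w_j$ consists of the finitely many proper prefixes of $w_i$ or $w_j$ and of pairs of regular trees hanging off them. If $X=Y$, then $X\sim Y$.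

So $(J^\omega,\sim)$, together with the full unary relation, is an automatic presentation over $\omega$-words. By the third known fact it is decidable whether $J^\omega/{\sim}$ is countable. The procedure halts if $J^\omega/{\sim}$ is uncountable for some tuple.

**Correctness of Procedure 2.** If it halts, then $E$ has uncountably many classes, since $X\mapsto B[m(X)]$ induces an injection from $J^\omega/{\sim}$ into the set of $E$-classes. So $L/{\approx}$ is uncountable.

Conversely, let $L/{\approx}$ be uncountable. Then no $F$ as in Theorem A exists for $E$, because it would give (iii) and hence (i). So the proof of Theorem A from Proposition 2 produces $B$ and $(C_i)$ as in Proposition 2.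

If the loops run along one branch, Step 1 of that case gives a tuple with equal holes and $J=\{1,2\}$ which satisfies the conditions, and by Step 4 it has uncountably many $\sim$-classes.

If the loops run along different branches, consider the prepared contexts with pairwise incomparable holes. The assumption that $E$ has fewer than $2^{\aleph_0}$ classes was used only in (d), to obtain a non-meager class on $J^\omega$ for finite $J\subseteq I_0$, $|J|\ge2$. If $J^\omega/{\sim}$ were countable for all such $J$, non-meager classes would exist by the Baire category theorem, and the rest of (d), and (e)–(g), would give a contradiction. So $J^\omega/{\sim}$ is uncountable for some finite $J$.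

In both cases Procedure 2 meets a tuple on which it halts. Exactly one of the two procedures halts, so countability is decidable, and in the countable case Procedure 1 delivers the finite-tree-automatic presentation. $\square$
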